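
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Positively curved $13$-manifolds with two-torus symmetry\\ and noncyclic fundamental group}


\begin{abstract}
Let $m\ge 2$ and let $p$ be the smallest prime divisor of $m$. It has been conjectured that a closed, positively curved manifold of dimension $2m-1$ with an effective isometric action of a torus of rank at least $\frac mp+1$ has cyclic fundamental group. We show that this is false for $m=7$: there is a closed $13$-manifold with positive sectional curvature and an effective isometric $T^2$-action whose fundamental group is the nonabelian group of order $21$. It is a quotient of $SU(5)/Sp(2)$ by a one-dimensional subgroup of $U(5)$. We also determine all fundamental groups of quotients of this kind. The noncyclic ones form an infinite family of unbounded order, and among these quotients $T^2$ is the largest induced symmetry compatible with a noncyclic fundamental group.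
\end{abstract}

\section{The question and the answer}

All manifolds are connected. The following conjecture says that a positively curved manifold with enough torus symmetry has a fundamental group as simple as that of a lens space.

\begin{conjecture}[{\cite[Conjecture 2.1]{Kennard}}]\label{conj}
Let $m\ge2$, let $p$ be the smallest prime divisor of $m$, and let $M^{2m-1}$ be a closed Riemannian manifold with positive sectional curvature. If a torus $T^r$ with $r\ge \frac mp+1$ acts effectively by isometries on $M$, then $\pi_1(M)$ is cyclic.
\end{conjecture}

A linear model shows how the number $\frac mp+1$ can arise. Let a finite group $\Gamma\subset U(m)$ act freely on the unit sphere $S^{2m-1}\subset\mathbb C^m$, and suppose that all irreducible summands of $\mathbb C^m$ have the same dimension $d$. By Schur's lemma the centralizer of $\Gamma$ in $U(m)$ is a product of unitary groups of total rank $m/d$. If $d>1$, then $d\ge p$, since $d$ divides $m$, so a torus in $U(m)$ commuting with $\Gamma$ has rank at most $m/p$. If $d=1$, then $\Gamma$ is diagonalizable. Each of its weights is an injective character, because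 no nontrivial element has the eigenvalue $1$, and so $\Gamma$ is cyclic. In this model a rank of at least $\frac mp+1$ therefore forces $\Gamma$ to be cyclic.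

According to \cite{Kennard}, Wang stated an equivalent conjecture and proved it when $M$ is the round sphere (we read this as: when $M$ is a spherical space form). The conjecture holds when the universal cover of $M$ is a homotopy sphere, in the dimensions for which $p\in\{2,3\}$, and in the dimensions $2m-1$ of the form $49+60k$ with $k\ge6$; there are also examples showing that its symmetry assumption is sharp.

Conjecture~\ref{conj} is nevertheless false in general. Our examples have $m=p=7$. Then $2m-1=13$ and $\frac mp+1=2$, so the conjecture claims that $T^2$-symmetry suffices in dimension $13$. To describe the examples, let $Sp(2)\subset U(4)$ be embedded in the standard way (Section~\ref{sec:X}), and put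
\[
H=Sp(2)\times U(1)\subset U(4)\times U(1)\subset U(5),\qquad X=U(5)/H .
\]
Then $X\cong SU(5)/Sp(2)$ has dimension $14$. The group $U(5)$ acts on $X$ from the left, and exactly $\pm1$ act trivially.

\begin{theorem}\label{thm:A}
Let $\eta=e^{2\pi i/7}$ and $\omega=e^{2\pi i/3}$, let $P$ be a cyclic $3\times3$ permutation matrix, and put
\[
y=\operatorname{diag}(\eta,\eta^2,\eta^4,1,1),\qquad x=P\oplus\operatorname{diag}(\omega,\omega),\qquad F=\langle x,y\rangle,
\]
\[
S=\{\operatorname{diag}(z,z,z,z^3,z^9):|z|=1\},\qquad G=SF .
\]
Then $M=G\backslash U(5)/H$ is a closed $13$-manifold. It carries a metric of positive sectional curvature with an effective isometric $T^2$-action, and $\pi_1(M)\cong F\cong\mathbb Z_7\rtimes\mathbb Z_3$ is nonabelian. Consequently Conjecture~\ref{conj} is false.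
\end{theorem}

The universal cover $X/S$ of $M$ is a Bazaikin space. It has $\pi_2\cong\mathbb Z$ (Proposition~\ref{prop:pi1}), so it is not a homotopy sphere. Moreover $p=7$, and $13$ is not of the form $49+60k$ with $k\ge6$, so the example is consistent with the positive results quoted above.

\begin{definition}\label{def:admissible}
A closed subgroup $G\subset U(5)$ is \emph{admissible} if its identity component $G_0$ is a circle and every element of $G$ that fixes a point of $X$ is $1$ or $-1$; equivalently, $G_0$ is a circle and $G/(G\cap\{\pm1\})$ acts freely on $X$. In this case the closed $13$-manifold $M=G\backslash X$ is called a \emph{linear quotient}.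
\end{definition}

A torus in the normalizer $N_{U(5)}(G)$ acts on $M=G\backslash X$; after division by the kernel this is an effective torus action, which we call \emph{induced}.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] Let $M=G\backslash X$ be a linear quotient. Then $\Gamma=\pi_1(M)\cong\pi_0(G)$ has odd order and cyclic Sylow subgroups, and $\Gamma$ is either cyclic or nonabelian with a cyclic normal subgroup of index $3$. If $\Gamma$ is not cyclic, a maximal torus of $N_{U(5)}(G)$ induces an effective torus action of rank exactly $2$ on $M$. In particular, a linear quotient with induced $T^3$-symmetry has cyclic fundamental group.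
\item[(2)] Conversely, every group as in \textup{(1)} is the fundamental group of a linear quotient $G\backslash X$ with a metric of positive sectional curvature that is invariant under the centralizer $C_{U(5)}(G)$. The noncyclic groups in question are precisely
\begin{equation}\label{eq:groups}
(\mathbb Z_n\rtimes\mathbb Z_{3^k})\times\mathbb Z_l ,
\end{equation}
where $k\ge1$; $n>1$ is a product of (not necessarily distinct) primes congruent to $1$ modulo $3$; $l$ is odd, $3\nmid l$, and $\gcd(n,l)=1$; and a generator of $\mathbb Z_{3^k}$ acts on $\mathbb Z_n$ as multiplication by some $\kappa$ with $\kappa^2+\kappa+1\equiv0\pmod n$. Each of these noncyclic groups occurs for infinitely many homotopy types of such positively curved $M$, every one with an effective isometric $T^2$-action.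
\end{enumerate}
\end{theorem}

Hence Conjecture~\ref{conj} for $m=7$ fails for infinitely many groups, of unbounded order: already $n=7$, $l=1$ and arbitrary $k$ give such groups. Nothing is claimed about $m\ne7$, or about manifolds that are not linear quotients.

\paragraph{The idea.} On a sphere, $B\in U(m)$ acts without fixed points if and only if $1$ is not an eigenvalue. On $X$ the condition is different: $B\in U(5)$ acts without fixed points if and only if one cannot find two disjoint pairs of eigenvalues, each with product $1$ (Lemma~\ref{lem:fix}). This leaves room for representations whose irreducible summands have \emph{different} dimensions. Ours split as $\mathbb C^5=3+1+1$. The $3$-dimensional summand makes $\Gamma$ noncyclic. Having three summands gives the centralizer rank $3$. One dimension is lost to the circle $G_0$, and what remains is a $T^2$.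

Sections \ref{sec:X}--\ref{sec:pi1} contain the general tools: fixed points, curvature, and the fundamental group with its induced symmetry. Section~\ref{sec:21} designs and verifies the example of order $21$. Sections~\ref{sec:obstruct}--\ref{sec:htpy} prove Theorem~\ref{thm:B}.

\section{The space \texorpdfstring{$X$}{X} and its fixed points}\label{sec:X}

Write $\mathbb C^5=\mathbb C^4\oplus\mathbb C$ with standard basis $e_1,\dots,e_5$. Let $J$ be the antilinear isometry of $\mathbb C^4$ with $J^2=-1$, $Je_1=e_2$, $Je_3=e_4$, and put
\[
Sp(2)=\{A\in U(4):AJ=JA\},\qquad K=U(4)\times U(1),\qquad H=Sp(2)\times U(1).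
\]

\begin{lemma}\label{lem:X}
$X=U(5)/H$ has dimension $14$ and is $4$-connected, with $H^5(X;\mathbb Z)=\mathbb Z$ and $H^6(X;\mathbb Z)=0$. The kernel of the action of $U(5)$ on $X$ is $\{\pm1\}$.
\end{lemma}

\begin{proof}
The dimension is $25-11$. Each coset $gH$ meets $SU(5)$, since $g$ can be multiplied by $\operatorname{diag}(1,1,1,1,\det g^{-1})\in H$. The group $Sp(2)$ is connected and semisimple, so $Sp(2)\subset SU(4)$. Hence $SU(5)\cap H=Sp(2)$ and $X=SU(5)/Sp(2)$. This space fibers over $SU(5)/SU(4)=S^9$ with fiber $SU(4)/Sp(2)=\operatorname{Spin}(6)/\operatorname{Spin}(5)=S^5$. The homotopy sequence gives $4$-connectedness, and the Serre spectral sequence gives cohomology $\mathbb Z$ in the degrees $0,5,9,14$ only.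

An element acting trivially lies in every conjugate of $H$. Since $H$ preserves the line $\mathbb Ce_5$, such an element preserves every line of $\mathbb C^5$ and is a scalar. A scalar commutes with $J$ only if it is real, so a scalar in $H$ is $\pm1$. Conversely, $\pm1$ are central and lie in $H$, so they act trivially.
\end{proof}

\begin{lemma}\label{lem:fix}
An element $B\in U(5)$ fixes a point of $X$ if and only if its eigenvalues, listed with multiplicity, can be numbered so that $\lambda_1\lambda_2=1=\lambda_3\lambda_4$. In particular, if all eigenvalues of $B$ are $\pm1$, then $B$ fixes a point.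
\end{lemma}

\begin{proof}
$B$ fixes $gH$ if and only if $g^{-1}Bg\in H$. Let $A\in Sp(2)$ and $Av=av$ with $v\ne0$. Then $AJv=JAv=\bar a\,Jv$. Moreover $Jv\perp v$: since $J$ is an antilinear isometry, $\langle Ju,Ju'\rangle=\langle u',u\rangle$, and therefore $\langle Jv,v\rangle=-\langle Jv,J(Jv)\rangle=-\langle Jv,v\rangle$. The orthogonal complement of $\operatorname{span}(v,Jv)$ is again invariant under $A$ and $J$, so the same argument applies to it. Thus the eigenvalues of $A$ are $a,\bar a,b,\bar b$ with $|a|=|b|=1$. Conversely, $\operatorname{diag}(a,\bar a,b,\bar b,c)$ lies in $H$ whenever $|a|=|b|=|c|=1$, and unitary matrices with the same spectrum are conjugate in $U(5)$. Finally, among five signs there are always two disjoint pairs of equal signs.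
\end{proof}

The last statement is used repeatedly as an obstruction. Here is its first application. For $q\in\mathbb Z^5$ write
\[
D(z)=D_q(z)=\operatorname{diag}(z^{q_1},\dots,z^{q_5}),\qquad S_q=\{D(z):|z|=1\}.
\]

\begin{lemma}\label{lem:S}
Let $G$ be admissible and $S=G_0$. After conjugation $S=S_q$ with $\gcd(q_1,\dots,q_5)=1$. Then all $q_i$ are odd, $-1\in S$, and $S$ is central in $G$.
\end{lemma}

\begin{proof}
Every circle in $U(5)$ is conjugate to some $S_q$ with $z\mapsto D(z)$ injective, i.e.\ $\gcd(q_i)=1$. The element $D(-1)\in G$ has eigenvalues $\pm1$, so it fixes a point, and by admissibility it equals $1$ or $-1$. It is not $1$ by injectivity. Hence $D(-1)=-1$ and all $q_i$ are odd.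

The only nontrivial continuous automorphism of $S$ is inversion. If some $g\in G$ inverted $S$, then $D(z)$ and $D(z^{-1})$ would have the same spectrum for all $z$, so the multiset $\{q_i\}$ would be invariant under $q\mapsto-q$. This is impossible for five nonzero integers.
\end{proof}

\section{Positive curvature}\label{sec:curv}

We want a metric on $G\backslash U(5)/H$ with as few flat planes as possible. A bi-invariant metric on $U(5)$ gives only the condition $[\xi_1,\xi_2]=0$ for a flat plane. We therefore start from $U(5)\times K$ and divide by an additional $K$. This adds the condition that the $\mathfrak k$-components commute. We use two textbook facts: for a bi-invariant metric the unnormalized sectional curvature of $\xi_1,\xi_2$ is $\frac14|[\xi_1,\xi_2]|^2$, and by O'Neill's formula a Riemannian submersion does not decrease the curvature of horizontal planes.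

\begin{proposition}\label{prop:curv}
Let $G$ be admissible with $G_0=S_q$ and all $q_i>0$. Then $M=G\backslash X$ has a metric of positive sectional curvature for which every element of the centralizer $C_{U(5)}(G)$ acts isometrically on $M$.
\end{proposition}

\begin{proof}
\emph{The metric.} Let $Q(\xi,\zeta)=-\operatorname{Re}\operatorname{tr}(\xi\zeta)$ on $\mathfrak u(5)$, and give $L=U(5)\times K$ the bi-invariant metric $Q\oplus Q|_{\mathfrak k}$. The group $G\times H\times K$ acts isometrically on $L$ by
\[
(f,s,h)\cdot(g,k)=(fgh^{-1},\,skh^{-1}).
\]
The map $(g,k)\mapsto gk^{-1}$ identifies the quotient with $G\backslash U(5)/H=M$. If $(f,s,h)$ fixes $(g,k)$, then $f=ghg^{-1}$ and $s=khk^{-1}$, so $f=(gk^{-1})s(gk^{-1})^{-1}$ fixes the point $gk^{-1}H$ of $X$. By admissibility $f=\pm1$, and then $s=h=f$. So the action is free modulo a finite group that acts trivially, and $M$ inherits a metric for which $L\to M$ is a Riemannian submersion. Left multiplication of the first factor by elements of $C_{U(5)}(G)$ is isometric and commutes with the action, so it descends to isometries of $M$.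

\emph{Horizontal vectors.} Every orbit contains a point $(g,1)$. Left-translate tangent vectors at $(g,1)$ to $\mathfrak u(5)\oplus\mathfrak k$. The vertical space is spanned by
\[
(Z,Z)\ (Z\in\mathfrak k),\qquad (0,Z')\ (Z'\in\mathfrak{sp}(2)\oplus\mathfrak u(1)),\qquad (\operatorname{Ad}_{g^{-1}}i\operatorname{diag}(q),\,0).
\]
Write $\xi=\xi_{\mathfrak k}+\xi_{\mathfrak p}$ for the orthogonal decomposition $\mathfrak u(5)=\mathfrak k\oplus\mathfrak p$. Then the horizontal vectors are the pairs $(\xi,-\xi_{\mathfrak k})$ with
\begin{equation}\label{eq:hor}
\xi_{\mathfrak k}\perp\mathfrak{sp}(2)\oplus\mathfrak u(1),\qquad \xi\perp\operatorname{Ad}_{g^{-1}}i\operatorname{diag}(q).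
\end{equation}
Conjugation by $J$ is an orthogonal involution of $\mathfrak u(4)$ with $(+1)$-eigenspace $\mathfrak{sp}(2)$. The first condition in \eqref{eq:hor} therefore says that $\xi_{\mathfrak k}=iY\oplus0$, where $Y$ is Hermitian on $\mathbb C^4$ and $J(iY)J^{-1}=-iY$; since $J$ is antilinear, this means $YJ=JY$. Thus the eigenspaces of such a $Y$ (its eigenvalues are real), and the joint eigenspaces of commuting such $Y$'s, are $J$-invariant. Since $J^2=-1$, \emph{they are even-dimensional}. This is the decisive property of the pair $Sp(2)\subset U(4)$.

\emph{Flat planes.} Let $(\xi_1,-\xi_{1\mathfrak k})$ and $(\xi_2,-\xi_{2\mathfrak k})$ span a horizontal plane; then $\xi_1,\xi_2$ are linearly independent. The unnormalized curvature of the image plane in $M$ is at least $\frac14\bigl(|[\xi_1,\xi_2]|^2+|[\xi_{1\mathfrak k},\xi_{2\mathfrak k}]|^2\bigr)\ge0$. Suppose it vanishes. Then both commutators vanish. Since $[\mathfrak k,\mathfrak k]\subset\mathfrak k$, $[\mathfrak k,\mathfrak p]\subset\mathfrak p$ and $[\mathfrak p,\mathfrak p]\subset\mathfrak k$, the $\mathfrak k$-part of $[\xi_1,\xi_2]=0$ gives $[\xi_{1\mathfrak p},\xi_{2\mathfrak p}]=0$.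 We show that the plane must contain a vector whose first component is $i\Pi\oplus0$ with $\Pi$ an orthogonal projection of rank $2$ on $\mathbb C^4$, and that such a vector cannot be horizontal.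

Elements of $\mathfrak p$ have the form $\begin{pmatrix}0&w\\-w^*&0\end{pmatrix}$ with $w\in\mathbb C^4$, and the commutator of those belonging to $w$ and $v$ has $\mathfrak u(4)$-block $vw^*-wv^*$. If it vanishes and $w\ne0$, then applying it to $w$ gives $v=\lambda w$ with $\lambda=v^*w/|w|^2$; inserting $v=\lambda w$ shows $\lambda=\bar\lambda$. So $\xi_{1\mathfrak p}$ and $\xi_{2\mathfrak p}$ are linearly dependent over $\mathbb R$. After a change of basis of the plane, which preserves the vanishing of the commutators, $\xi_{2\mathfrak p}=0$ and $\xi_2=iY_2\oplus0\ne0$.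

If $\xi_{1\mathfrak p}\ne0$ belongs to $w\ne0$, then the $\mathfrak p$-part of $[\xi_1,\xi_2]=0$ is $[\xi_{1\mathfrak p},\xi_2]=0$, which says $Y_2w=0$. Now $Y_2\neq0$ has a kernel, and all its eigenspaces are even-dimensional in $\mathbb C^4$. So $Y_2=r\Pi$ with $r\ne0$ real and $\Pi$ an orthogonal projection of rank $2$.

If $\xi_{1\mathfrak p}=0$, then $\xi_1=iY_1\oplus0$ with $Y_1,Y_2$ commuting and linearly independent. They have at least two joint eigenspaces by independence and at most two by even-dimensionality. Let $\Pi_1,\Pi_2$ be the corresponding rank-$2$ projections. Then $\operatorname{span}(Y_1,Y_2)=\operatorname{span}(\Pi_1,\Pi_2)$ contains $\Pi=\Pi_1$.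

In both cases the plane contains the horizontal vector belonging to $\xi=i\Pi\oplus0$. The second condition in \eqref{eq:hor} becomes
\[
\operatorname{tr}\bigl(E\operatorname{diag}(q)\bigr)=0,\qquad E=g(\Pi\oplus0)g^{-1}.
\]
But $E$ is a nonzero orthogonal projection and all $q_i>0$, so the trace is positive. This contradiction shows that $M$ has positive curvature.
\end{proof}

\section{Fundamental group and induced symmetry}\label{sec:pi1}

\begin{proposition}\label{prop:pi1}
Let $G$ be admissible, $S=G_0$, and $M=G\backslash X$.
\begin{enumerate}
\item[(i)] The universal cover of $M$ is $X/S$, $\pi_1(M)\cong G/S=\pi_0(G)$, and $\pi_2(M)\cong\mathbb Z$.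
\item[(ii)] If $T\supset S$ is a torus of rank $\rho$ in $C_{U(5)}(G)$, then $T$ induces an effective action of a torus of dimension exactly $\rho-1$ on $M$.
\item[(iii)] Every torus in $N_{U(5)}(G)$ centralizes $G$.
\end{enumerate}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:S}, $-1\in S$ and $S$ is central in $G$. Let $N=|G/S|$, so that $g^N\in S$ for all $g\in G$.

(i) The circle $S/\{\pm1\}$ acts freely on the $4$-connected space $X$. The homotopy sequence of $X\to X/S$ gives $\pi_1(X/S)=0$ and $\pi_2(X/S)\cong\pi_1(S/\{\pm1\})=\mathbb Z$. The finite group $G/S$ acts freely on $X/S$: if $g\,o=s\,o$ with $g\in G$, $s\in S$, $o\in X$, then $s^{-1}g=\pm1\in S$, so $g\in S$. The quotient is $M$.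

(ii) Let $T_1\supset S$ be the kernel of the action of $T$ on $M$. We show that the $N$-th power of each element of $T_1$ lies in $S$, which forces $\dim T_1=1$. A torus action on a compact manifold has finitely many isotropy groups. Since $X$ is connected, the fixed-point set of each one that acts nontrivially is closed and nowhere dense. Hence there is $o\in X$ whose $T$-isotropy group acts trivially on $X$, i.e.\ lies in $\{\pm1\}$. Let $t\in T_1$. Then $t\,o=g\,o$ for some $g\in G$. As $t$ commutes with $g$, $t^N o=g^N o$. Here $g^N\in S\subset T$, so $t^Ng^{-N}\in T$ fixes $o$ and is therefore $\pm1\in S$. Thus $t^N\in S$ for all $t\in T_1$. The identity component of $T_1$ is a torus, so each of its elements is an $N$-th power in it; hence this component is $S$. So $\dim T_1=1$, and $T/T_1$ is a torus of dimension $\rho-1$ acting effectively.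

(iii) Let $T\subset N_{U(5)}(G)$ be a torus. It normalizes $S$, and being connected it centralizes $S$. Let $g\in G$, $h\in T$. By connectedness $hgh^{-1}$ lies in the component $gS$, so $[h,g]=hgh^{-1}g^{-1}\in S$. As $S$ commutes with $T$, we have $[hh',g]=h[h',g]h^{-1}\,[h,g]=[h',g][h,g]$ for $h,h'\in T$, so $h\mapsto[h,g]$ is a homomorphism $T\to S$. Since $hgh^{-1}=[h,g]\,g$ with $[h,g]$ central in $G$, and $h$ commutes with $g^N\in S$, we get $g^N=hg^Nh^{-1}=[h,g]^Ng^N$, so $[h,g]^N=1$. The homomorphism has finite connected image, so it is trivial.
\end{proof}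

\section{The example of order 21}\label{sec:21}

\subsection{Designing the group}

A nonabelian $G$ has an irreducible summand of dimension at least $2$ in $\mathbb C^5$, and the central circle acts on it by scalars. Section~\ref{sec:obstruct} will show that for an admissible $G$ with noncyclic $\pi_0(G)$ the summands must have dimensions $3,1,1$. So we try circles with $q=(1,1,1,a,c)$, where $a$ and $c$ are odd (Lemma~\ref{lem:S}) and positive (Proposition~\ref{prop:curv}), together with a nonabelian group acting irreducibly on $\mathbb C^3$. The smallest nonabelian group of odd order, with $21$ elements, does this through $\operatorname{diag}(\eta,\eta^2,\eta^4)$ and $P$. It remains to choose $a$, $c$ and the action on $e_4,e_5$.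

Denote the eigenvalues on $\mathbb C^3$ by $u_1,u_2,u_3$ and those on $e_4$, $e_5$ by $A$, $B$. Two disjoint pairs omit one of the five eigenvalues. Omitting $B$, $A$, or some $u_k$ we see that the condition of Lemma~\ref{lem:fix} holds if and only if, for some numbering $\{i,j,k\}=\{1,2,3\}$, one of the following holds:
\begin{equation}\label{eq:pairings}
\begin{array}{ll}
\text{(a)}\ \ u_iu_j=1,\ u_kA=1, \qquad & \text{(b)}\ \ u_iu_j=1,\ u_kB=1,\\[2pt]
\text{(c)}\ \ u_iu_j=1,\ AB=1, & \text{(d)}\ \ u_iA=1,\ u_jB=1 .
\end{array}
\end{equation}

\emph{The circle alone.} Here $u_i=z$, $A=z^a$, $B=z^c$. Cases (a)--(c) give $z^2=1$, that is, $D(z)=\pm1$. Case (d) says $z^{1+a}=z^{1+c}=1$. So $S_q$ is admissible exactly when $\gcd(1+a,1+c)=2$.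

\emph{An element of order $7$.} Each case in \eqref{eq:pairings} consists of \emph{two} equations in the \emph{one} unknown $z$. Eliminating $z$ leaves a condition on roots of unity, which we try to violate. For instance, take $D(z)\operatorname{diag}(\eta,\eta^2,\eta^4,1,1)$ with $a=3$, and the pairing $u_1u_2=1$, $u_3A=1$. The first equation is $z^2\eta^3=1$, so $z^2=\eta^4$ and $z^4=\eta$, and then $u_3A=\eta^4z^4=\eta^5\ne1$. This pairing never occurs.

\emph{An element of order $3$.} Let $x=P\oplus\operatorname{diag}(\alpha,\alpha)$ with $\alpha^3=1$. On $\mathbb C^3$ its eigenvalues are all cube roots of unity. If $\alpha=1$, the spectrum $1,\omega,\omega^2,1,1$ has the pairs $1\cdot1$ and $\omega\cdot\omega^2$, so $x$ fixes a point. Take $\alpha=\omega$, and let $\zeta_1,\zeta_2,\zeta_3$ be the three cube roots of unity. The first equation in (a) for $D(z)x$ is $z^2=\zeta_k$ (because $\zeta_1\zeta_2\zeta_3=1$), and the second becomes $\omega\zeta_kz^{1+a}=\omega\,\zeta_k^{(3+a)/2}=1$. If $3\nmid a$, some $k$ solves it, since $\zeta_k$ runs through all cube roots of unity. So we need $3\mid a$, and by the symmetry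 between (a) and (b) also $3\mid c$. The smallest choice is $a=3$. Then $\gcd(4,1+c)=2$ means $c\equiv1\pmod4$, and the smallest possible $c$ is $9$. This is how Theorem~\ref{thm:A} arises; it remains to check that these necessary conditions suffice.

\subsection{Eliminating \texorpdfstring{$z$}{z}}

From now on
\[
q=(1,1,1,3,2b-1),\qquad b\ge1 \text{ odd}.
\]
Theorem~\ref{thm:A} is the case $b=5$. Since $b$ is odd, $\gcd(4,2b)=2$, so by the computation for the circle alone
\begin{equation}\label{eq:circlefree}
D(z)\text{ fixes a point of }X\text{ only if }D(z)=\pm1 .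
\end{equation}

\begin{lemma}\label{lem:crit}
Let $f=f'\oplus\operatorname{diag}(\alpha,\alpha)\in U(5)$ with $f'\in U(3)$ having eigenvalues $\zeta_1,\zeta_2,\zeta_3$ with $\zeta_1\zeta_2\zeta_3=1$. If $D(z)f$ fixes a point of $X$ for some $z$, then at least one of the following holds:
\begin{align*}
&\text{\textup{(a)}}\ \ \alpha\,\zeta_k^{3}=1\ \text{ for some }k; &
&\text{\textup{(b)}}\ \ \alpha\,\zeta_k^{\,b+1}=1\ \text{ for some }k;\\
&\text{\textup{(c)}}\ \ \alpha^2\zeta_k^{\,b+1}=1\ \text{ for some }k; &
&\text{\textup{(d)}}\ \ (\alpha\zeta_i)^b=(\alpha\zeta_j)^2\ \text{ for some }i\ne j .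
\end{align*}
\end{lemma}

\begin{proof}
The eigenvalues of $D(z)f$ are $u_i=z\zeta_i$, $A=\alpha z^3$, $B=\alpha z^{2b-1}$. We go through \eqref{eq:pairings}. As $\zeta_i\zeta_j=\zeta_k^{-1}$, the equation $u_iu_j=1$ in (a)--(c) is $z^2=\zeta_k$. Hence
\[
u_kA=\alpha\zeta_kz^4=\alpha\zeta_k^3,\qquad u_kB=\alpha\zeta_kz^{2b}=\alpha\zeta_k^{b+1},\qquad AB=\alpha^2z^{2b+2}=\alpha^2\zeta_k^{b+1},
\]
which gives (a), (b), (c). In case (d), $\alpha\zeta_i z^4=1$ and $\alpha\zeta_jz^{2b}=1$; computing $z^{4b}$ in two ways gives $(\alpha\zeta_i)^{-b}=(\alpha\zeta_j)^{-2}$.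
\end{proof}

\subsection{Proof of Theorem~\ref{thm:A}}

The element $y$ has order $7$, $x^3=1$, and conjugation by $x$ permutes the entries $\eta,\eta^2,\eta^4$ of $y$ cyclically, so $xyx^{-1}$ is $y^2$ or $y^4$. Hence $F$ is nonabelian of order $21$ and has trivial center. $S$ is central in $G$, so $F\cap S=1$ and $G/S\cong F$.

\emph{Admissibility.} Let $D(z)f$ with $f\in F$ fix a point. Then so does its inverse $D(z^{-1})f^{-1}$, and the inverse of $y^hx^2$ has the form $y^{h'}x$. So we may assume that $f=1$, $f=y^h\ne1$, or $f=y^hx$. If $f=1$, then $D(z)=\pm1$ by \eqref{eq:circlefree}. In the other two cases we show that none of the conditions of Lemma~\ref{lem:crit} with $b=5$ can hold.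

\emph{$f=y^h\ne1$.} Here $\alpha=1$ and $\{\zeta_1,\zeta_2,\zeta_3\}=\{\eta^h,\eta^{2h},\eta^{4h}\}$, with product $\eta^{7h}=1$. Each $\zeta_k$ has order $7$, so $\zeta_k^3\ne1$ and $\zeta_k^6\ne1$; this excludes (a), (b), (c). If $\zeta_i^5=\zeta_j^2$ with $i\ne j$, take fourth powers: $\zeta_i^{20}=\zeta_j^8$, i.e.\ $\zeta_j=\zeta_i^{-1}$. But $\zeta_j=\zeta_i^2$ or $\zeta_j=\zeta_i^4$, so $\zeta_i^3=1$ or $\zeta_i^5=1$, which is impossible.

\emph{$f=y^hx$.} Here $\alpha=\omega$. On $\mathbb C^3$, $f$ is a monomial matrix whose permutation is a $3$-cycle, and the product of its nonzero entries is $\eta^{h(1+2+4)}=1$. Its characteristic polynomial is therefore $t^3-1$, and $\zeta_1,\zeta_2,\zeta_3$ are the three cube roots of unity, with product $1$. As $3\mid b+1$, the left sides of (a), (b), (c) are $\omega,\omega,\omega^2$, none of which is $1$. As $b\equiv2\pmod3$, (d) says $(\omega\zeta_i)^2=(\omega\zeta_j)^2$. Squaring is injective on cube roots of unity, so $\zeta_i=\zeta_j$, contradicting $i\ne j$.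

\emph{Conclusion.} $G$ is admissible, so $M$ is a closed $13$-manifold and $\pi_1(M)\cong F$ by Proposition~\ref{prop:pi1}(i). Since $q=(1,1,1,3,9)$ has positive entries, Proposition~\ref{prop:curv} gives a metric of positive curvature. The torus
\begin{equation}\label{eq:torus}
T=\{\operatorname{diag}(t_1,t_1,t_1,t_2,t_3):|t_i|=1\}
\end{equation}
of rank $3$ contains $S$ and centralizes $G$. So it acts on $M$ by isometries, and by Proposition~\ref{prop:pi1}(ii) it induces an effective $T^2$-action. Thus $M$ satisfies the hypotheses of Conjecture~\ref{conj} with $m=p=7$ and $r=2=\frac mp+1$, but $\pi_1(M)\cong\mathbb Z_7\rtimes\mathbb Z_3$ is not cyclic. \qed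

\section{Which groups can occur}\label{sec:obstruct}

In this section $G$ is admissible, $S=G_0$ and $\Gamma=G/S\cong\pi_1(M)$. Recall that $S$ is central in $G$ and contains $-1$. We prove Theorem~\ref{thm:B}(1). The recurring argument is this: a forbidden structure in $\Gamma$ or in its representation on $\mathbb C^5$ produces an element of $G$ other than $\pm1$ whose spectrum satisfies Lemma~\ref{lem:fix}, and this contradicts admissibility.

\begin{lemma}\label{lem:odd}
$|\Gamma|$ is odd.
\end{lemma}

\begin{proof}
Otherwise there is $x\in G\setminus S$ with $x^2\in S$. Multiplying $x$ by a square root of $x^{-2}$ in the central circle $S$, we may assume $x^2=1$. By Lemma~\ref{lem:fix}, $x$ fixes a point, so $x=\pm1\in S$, a contradiction.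
\end{proof}

\begin{lemma}\label{lem:ll}
$\Gamma$ contains no $\mathbb Z_\ell\times\mathbb Z_\ell$ for any odd prime $\ell$. Hence all Sylow subgroups of $\Gamma$ are cyclic.
\end{lemma}

\begin{proof}
Suppose $\mathbb Z_\ell\times\mathbb Z_\ell\subset\Gamma$. Lift generators to $x,y\in G$. Adjusting by $\ell$-th roots in $S$ we may assume $x^\ell=y^\ell=1$. Then $s=[x,y]=xyx^{-1}y^{-1}\in S$ is central in $G$, and $s^\ell=[x^\ell,y]=1$.

\emph{Case $s=1$.} Since $x^iy^j\in S$ only if $\ell\mid i$ and $\ell\mid j$, the elements $x$, $y$ and the $\ell$-torsion of $S$ generate a diagonalizable group isomorphic to $\mathbb Z_\ell^3$. Its five weights are linear functionals $\lambda_1,\dots,\lambda_5:\mathbb F_\ell^3\to\mathbb F_\ell$. The two equations $\lambda_1+\lambda_2=0=\lambda_3+\lambda_4$ in a $3$-dimensional space have a nonzero solution. This is an element of odd order $\ell$ that fixes a point, a contradiction.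

\emph{Case $s\ne1$.} Let $\zeta\ne1$ be an eigenvalue of $s$, with eigenspace $V_\zeta$. It is preserved by $x$ and $y$, and on it $xyx^{-1}=\zeta y$. So the spectrum of $y$ on $V_\zeta$ is invariant, with multiplicities, under multiplication by the primitive $\ell$-th root of unity $\zeta$. Hence $\ell$ divides $\dim V_\zeta\le5$, and $\ell\in\{3,5\}$.

If $\ell=5$, then $V_\zeta=\mathbb C^5$ and $y$ has as eigenvalues all fifth roots of unity. As $\zeta\cdot\zeta^4=1=\zeta^2\cdot\zeta^3$, $y\notin S$ fixes a point, a contradiction.

If $\ell=3$, then exactly one $V_\zeta$ with $\zeta\ne1$ occurs, it has dimension $3$, and $s=1$ on its $2$-dimensional orthogonal complement. There $x$ and $y$ commute, so they have a common eigenvector, on which $\langle x,y\rangle$ acts by a character $\chi$ with values in the cube roots of unity. The map $(i,j)\mapsto\chi(x)^i\chi(y)^j$ from $\mathbb F_3^2$ to a group of order $3$ has a nontrivial kernel, so some $e=x^iy^j$ with $(i,j)\not\equiv(0,0)\pmod3$ has $\chi(e)=1$. Since $s$ is central, $[e,x^{i'}y^{j'}]=s^{ij'-i'j}$, and we can choose $(i',j')$ so that this is $s$. Hence the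 spectrum of $e$ on $V_\zeta$ is invariant under multiplication by $\zeta$. Also $e^3=x^{3i}y^{3j}[y^j,x^i]^{3}=1$, because $s^3=1$. So the eigenvalues of $e$ on $V_\zeta$ are $1,\omega,\omega^2$, and at least one eigenvalue on the complement is $1$. From $1\cdot1=1=\omega\cdot\omega^2$ we see that $e$ fixes a point, but $e\notin S$, a contradiction.

The last assertion follows because $|\Gamma|$ is odd and, for odd $\ell$, a finite $\ell$-group without a subgroup $\mathbb Z_\ell\times\mathbb Z_\ell$ is cyclic.
\end{proof}

Next we decompose $\mathbb C^5$. We use the theorem of H\"older, Burnside and Zassenhaus: a finite group all of whose Sylow subgroups are cyclic has a cyclic normal subgroup with cyclic quotient.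

\begin{lemma}\label{lem:311}
The $G$-irreducible summands of $\mathbb C^5$ have dimensions $1,1,1,1,1$ or $3,1,1$. In the first case $\Gamma$ is cyclic. In the second case $\Gamma$ is nonabelian with a cyclic normal subgroup of index $3$.
\end{lemma}

\begin{proof}
Let $C\lhd\Gamma$ be cyclic with $\Gamma/C$ cyclic, and let $A\lhd G$ be the preimage of $C$. Then $A$ is abelian, being a central extension of a cyclic group, and $G/A\cong\Gamma/C$ is cyclic.

Let $W\subset\mathbb C^5$ be $G$-irreducible. By Clifford's theorem $G$ permutes the $A$-weight spaces of $W$ transitively, and the stabilizer $G_\chi\supset A$ of a weight $\chi$ acts irreducibly on the weight space $W_\chi$. There $A$ acts by scalars and $G_\chi/A$ is cyclic, so the image of $G_\chi$ is abelian and $\dim W_\chi=1$. Hence $\dim W=[G:G_\chi]$ divides $|G/A|$, which divides $|\Gamma|$, so $\dim W$ is odd. Moreover the cyclic group $G/A$ acts transitively on the weight lines of $W$, so some $x\in G$ permutes them in a full cycle.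

Suppose $\dim W=5$. By Schur's lemma the central circle $S$ consists of scalars, so it is the group of all scalars. The weight lines are orthogonal, so in an orthonormal basis adapted to them $x$ is a unitary monomial matrix whose permutation is a $5$-cycle. Its characteristic polynomial is $t^5-c^5$ for some $c$ with $|c|=1$. Thus $c^{-1}x\in G$ has as eigenvalues all fifth roots of unity and, as in the proof of Lemma~\ref{lem:ll}, fixes a point. But $c^{-1}x\ne\pm1$, a contradiction. The remaining decompositions of $5$ into odd summands are the two in the statement.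

If all summands are $1$-dimensional, $G$ is diagonalizable. Then $\Gamma$ is abelian with cyclic Sylow subgroups, so it is cyclic.

Suppose now $\mathbb C^5=W_3\oplus W_1\oplus W_1'$. The action of $G$ on the three weight lines of $W_3$ factors through $G/A$, so its image is cyclic and transitive, i.e.\ $\mathbb Z_3$. Its kernel $A'\supset A\supset S$ preserves five independent lines, hence is diagonalizable. So $A'/S$ is abelian with cyclic Sylow subgroups, and it is a cyclic normal subgroup of index $3$ in $\Gamma$. If $\Gamma$ were abelian, it would be cyclic by Lemma~\ref{lem:ll}. Then $G$, a central extension of a cyclic group, would be abelian, contradicting the irreducibility of $W_3$.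
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Proposition~\ref{prop:pi1}(i) and Lemmas~\ref{lem:odd}, \ref{lem:ll} and \ref{lem:311} give everything about $\Gamma$. Let $\Gamma$ be noncyclic, so that the summands are $3,1,1$. By Proposition~\ref{prop:pi1}(iii) every torus in $N_{U(5)}(G)$ lies in $C_{U(5)}(G)$, so the maximal tori of these two groups coincide. By Schur's lemma $C_{U(5)}(G)$ is a product of unitary groups whose rank is the number of irreducible summands, namely $3$. The circle $S$ lies in $C_{U(5)}(G)$ since it is central in $G$, and it is central there since it lies in $G$. So each maximal torus of this connected group contains $S$, and by Proposition~\ref{prop:pi1}(ii) it induces an effective torus action of rank exactly $2$. Every torus in $N_{U(5)}(G)$ lies in a maximal one, so it induces an action of rank at most $2$. Hence induced $T^3$-symmetry forces $\Gamma$ to be cyclic.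
\end{proof}

\section{All of these groups do occur}\label{sec:realize}

\begin{lemma}\label{lem:structure}
The nonabelian groups of odd order with cyclic Sylow subgroups and a cyclic normal subgroup of index $3$ are precisely the groups \eqref{eq:groups} with the conditions stated there.
\end{lemma}

\begin{proof}
Let $\Gamma$ be such a group, $C$ the cyclic normal subgroup of index $3$, and $\langle x\rangle$ a Sylow $3$-subgroup, of order $3^k$; then $k\ge1$. Write $C=C'\times C_3$, where $C_3$ is the Sylow $3$-subgroup of $C$. Both factors are characteristic in $C$, hence normal in $\Gamma$, and $|C'|$ is the prime-to-$3$ part of $|\Gamma|$. So $\Gamma=C'\rtimes\langle x\rangle$. The normal $3$-subgroup $C_3$, of order $3^{k-1}$, lies in the Sylow subgroup $\langle x\rangle$ and so equals $\langle x^3\rangle$. Hence $x^3$ centralizes $C'$, and as $\Gamma$ is nonabelian, $x$ acts on $C'$ with order exactly $3$.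

On the Sylow subgroup $\mathbb Z_{\ell^e}$ of $C'$, $x$ acts as multiplication by some $\kappa$ with $\kappa^3=1$. Suppose $\kappa\ne1$. Since $\ell\ne3$ and the kernel of $(\mathbb Z/\ell^e)^*\to(\mathbb Z/\ell)^*$ is an $\ell$-group, $\kappa\not\equiv1\pmod\ell$. Thus $\kappa$ has order $3$ modulo $\ell$, so $\ell\equiv1\pmod3$. Also $\kappa-1$ is a unit, so $\kappa^2+\kappa+1\equiv0\pmod{\ell^e}$. Let $n$ be the product of the $\ell^e$ with nontrivial action and $l$ the product of the others. This gives the form \eqref{eq:groups}, with $n>1$ because $x$ acts nontrivially.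

Conversely, let $\Gamma$ be as in \eqref{eq:groups}, and let $x$ generate $\mathbb Z_{3^k}$. The numbers $n$, $3^k$, $l$ are odd and pairwise coprime, so $|\Gamma|$ is odd and all Sylow subgroups are cyclic. From $\kappa^3-1=(\kappa-1)(\kappa^2+\kappa+1)\equiv0\pmod n$ we see that $x^3$ is central. So $\mathbb Z_n\times\langle x^3\rangle\times\mathbb Z_l$ is a cyclic normal subgroup of index $3$. If $\Gamma$ were abelian, then $\kappa\equiv1$ and $3\equiv0\pmod n$, which is impossible.
\end{proof}

\begin{proposition}\label{prop:realize}
Let $\Gamma$ be a group \eqref{eq:groups}, and let $b\ge1$ be an integer with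
\begin{equation}\label{eq:b}
b\ \text{odd},\qquad \ell\mid b\ \text{ for all primes }\ell\mid nl,\qquad b\equiv2\!\!\pmod3\ \text{ if }k=1,\qquad 3\mid b\ \text{ if }k\ge2 .
\end{equation}
There is an admissible $G$ with $G_0=S_q$, $q=(1,1,1,3,2b-1)$, and $G/S_q\cong\Gamma$ such that the torus $T$ of \eqref{eq:torus} centralizes $G$.
\end{proposition}

\begin{proof}
Let $\eta,\tau,\theta$ be primitive roots of unity of orders $n,3^k,l$, and put
\[
y=\operatorname{diag}(\eta,\eta^\kappa,\eta^{\kappa^2},1,1),\qquad x=P\oplus\operatorname{diag}(\tau,\tau),\qquad w=\operatorname{diag}(1,1,1,\theta,\theta),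
\]
where $P$ is the cyclic permutation matrix for which $xyx^{-1}=y^\kappa$; it exists since $\kappa^3\equiv1\pmod n$. Let $F=\langle x,y,w\rangle$ and $G=S_qF$. Elements of $F$ have the form $y^jx^iw^h$, and $S_q$ and $T$ commute with $F$.

\emph{$F\cong\Gamma$ and $F\cap S_q=1$.} The generators satisfy the relations of $\Gamma$, so $F$ is a quotient of $\Gamma$. Let $y^jx^iw^h=D(z)$. On $\mathbb C^3$ the left side must be the scalar $z$, so $3\mid i$, and then $\eta^j=\eta^{\kappa j}$. A prime dividing both $\kappa-1$ and $n$ would divide $3$, since $\kappa^2+\kappa+1\equiv3$ modulo $\kappa-1$; as $3\nmid n$, $\kappa-1$ is a unit modulo $n$. Hence $n\mid j$ and $z=1$. Then $\tau^i\theta^h=1$ on $e_4$, and since $3^k$ and $l$ are coprime, $3^k\mid i$ and $l\mid h$. So $F\cong\Gamma$, $F\cap S_q=1$, and $G/S_q\cong F$.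

\emph{Reduction to prime order.} By \eqref{eq:circlefree} the stabilizer in $G/\{\pm1\}$ of a point of $X$ meets $S_q/\{\pm1\}$ trivially, so it embeds in $G/S_q\cong F$. If it were nontrivial, it would contain an element represented by $D(z)f$ with $f\in F$ of prime order $\ell$. So we must show that no such $D(z)f$ fixes a point. Since $S_q$ is central in $G$, we may replace $f$ by a conjugate in $F$. If $\ell\mid l$ or $\ell\mid n$, the Sylow $\ell$-subgroup of $F$ is normal and contained in $\langle w\rangle$ or $\langle y\rangle$, respectively. If $\ell=3$, then by Sylow's theorem we may assume $f\in\langle x\rangle$, and $P^{3^{k-1}}=1$ if $k\ge2$. Thus, with $\rho$ a primitive $\ell$-th root of unity, $f$ is one of the following. In each case the eigenvalues $\zeta_i$ of $f$ on $\mathbb C^3$ have product $1$, and we exclude (a)--(d) of Lemma~\ref{lem:crit}.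

(I) $f=\operatorname{diag}(1,1,1,\rho,\rho)$, where $\ell\mid l$, or $\ell=3$ and $k\ge2$. Here $\zeta_i=1$ and $\alpha=\rho$. The left sides of (a), (b), (c) are $\rho,\rho,\rho^2\ne1$, and (d) says $\rho^b=\rho^2$. But $\ell\mid b$, so $\rho^b=1\ne\rho^2$.

(II) $f=\operatorname{diag}(\rho,\rho^\kappa,\rho^{\kappa^2},1,1)$, where $\ell\mid n$, so $\ell\ge7$. Here $\alpha=1$, and each $\zeta_i$ has order $\ell$. Since $\ell\mid b$, we have $\zeta_k^3\ne1$, $\zeta_k^{b+1}=\zeta_k\ne1$, and $\zeta_i^b=1\ne\zeta_j^2$.

(III) $f=x^{\pm1}$, where $\ell=3$ and $k=1$. Here $\alpha=\rho$ is a primitive cube root of unity, and the $\zeta_i$ are the three cube roots of unity. The exclusion of (a)--(d) for $y^hx$ in the proof of Theorem~\ref{thm:A} used only $b\equiv2\pmod3$, and it applies with $\rho$ in place of $\omega$.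
\end{proof}

By the Chinese remainder theorem there are infinitely many $b$ satisfying \eqref{eq:b}. For $\Gamma=\mathbb Z_7\rtimes\mathbb Z_3$ the least one is $b=35$; the value $b=5$ used in Theorem~\ref{thm:A} also works, although $7\nmid 5$, so \eqref{eq:b} is sufficient but not necessary.

\begin{proposition}\label{prop:cyclic}
Let $l\ge1$ be odd ($3\mid l$ is allowed), and let $b\ge1$ be odd and divisible by every prime divisor of $l$. With $q=(1,1,1,3,2b-1)$ and $w=\operatorname{diag}(1,1,1,\theta,\theta)$, $\theta$ a primitive $l$-th root of unity, the group $G=S_q\langle w\rangle$ is admissible and $G/S_q\cong\mathbb Z_l$.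
\end{proposition}

\begin{proof}
If $w^h=D(z)$, then $z=1$, so $\langle w\rangle\cap S_q=1$. The reduction to prime order is as in the previous proof, and the elements of prime order in $\langle w\rangle$ have the form (I) with $\ell\mid l$. The argument for (I) uses only that $\ell$ is odd and divides $b$.
\end{proof}

\section{Homotopy types, and the end of the proof}\label{sec:htpy}

Different values of $b$ in \eqref{eq:b} give manifolds with the same fundamental group. We distinguish them by the cohomology of their universal covers $X/S_q$. The group $H^6(X/S_q)$ is computed by one transgression, which is pulled back from the universal fibration $BH\to BU(5)$. Let $\sigma_j$ denote the $j$-th elementary symmetric function of $q_1,\dots,q_5$.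

\begin{proposition}\label{prop:H6}
Let $S_q$ be admissible with $\gcd(q_i)=1$. Then $H^2(X/S_q;\mathbb Z)\cong\mathbb Z$ and $H^6(X/S_q;\mathbb Z)\cong\mathbb Z/r\mathbb Z$ with $r=\frac18|\sigma_3-\sigma_1\sigma_2|$. For $q=(1,1,1,3,2b-1)$ with $b\ge1$ odd, $r=3(b+1)^2+1$.
\end{proposition}

\begin{proof}
All coefficients are integers. Let $X\to E\to B$ be a fibration with $B$ simply connected. By Lemma~\ref{lem:X} the rows of its Serre spectral sequence of fiber degree $1,2,3,4,6$ vanish, and so does $H^1(B;H^5(X))$. So with the transgression $\delta:H^5(X)=\mathbb Z\to H^6(B)$ we have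
\begin{equation}\label{eq:serre}
H^2(E)=H^2(B),\qquad H^6(E)=H^6(B)/\operatorname{im}\delta,
\end{equation}
and $\ker\delta$ is a quotient of $H^5(E)$.

\emph{The universal fibration} $X=U(5)/H\to BH\to BU(5)$. Here $H^*(BH)=\mathbb Z[c_2',c_4',u]$, where $c_2',c_4'$ are the Chern classes of the standard representation of $Sp(2)$ on $\mathbb C^4$, whose odd Chern classes vanish, and $u\in H^2(BU(1))$ is the generator. Since $H^5(BH)=0$, $\delta$ is injective, and by \eqref{eq:serre} its image is the kernel of $H^6(BU(5))\to H^6(BH)$. The total Chern class restricts to $(1+u)(1+c_2'+c_4')$, so $c_1\mapsto u$, $c_2\mapsto c_2'$, $c_3\mapsto uc_2'$. On the basis $c_1^3,c_1c_2,c_3$ of $H^6(BU(5))$ the values are $u^3,uc_2',uc_2'$. Hence $\operatorname{im}\delta=\mathbb Z\,(c_3-c_1c_2)$.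

\emph{Restriction to circles.} Let $t\in H^2(BS_q)$ be the generator with $c_j\mapsto\sigma_jt^j$. The Borel construction $X_{hS_q}\to BS_q$ is the pullback of $BH\to BU(5)$, so by naturality its transgression has image generated by $(\sigma_3-\sigma_1\sigma_2)t^3$. By Lemma~\ref{lem:S}, $-1\in S_q$. Put $S'=S_q/\{\pm1\}$, and let $t'$ be a generator of $H^2(BS')$. It pulls back to $\pm2t$ under $BS_q\to BS'$, and $X_{hS_q}$ is the pullback of $X_{hS'}$. So if the transgression of $X_{hS'}\to BS'$ has image generated by $rt'^3$, $r\ge0$, then $8r=|\sigma_3-\sigma_1\sigma_2|$. As $S'$ acts freely on $X$, $X_{hS'}\simeq X/S_q$, and \eqref{eq:serre} gives the first claim.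

\emph{The special case.} This $S_q$ is admissible by \eqref{eq:circlefree}. Set $c=2b-1$. The elementary symmetric functions of $1,1,1,3$ in degrees $1,2,3$ are $6,12,10$. So $\sigma_1=6+c=2b+5$, $\sigma_2=12+6c=12b+6$, $\sigma_3=10+12c=24b-2$, and
\[
\sigma_1\sigma_2-\sigma_3=(24b^2+72b+30)-(24b-2)=8(3b^2+6b+4)=8\bigl(3(b+1)^2+1\bigr).\qedhere
\]
\end{proof}

For the manifold of Theorem~\ref{thm:A} we have $b=5$ and $r=109$.

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
The groups in (1) are the cyclic groups of odd order and, by Lemma~\ref{lem:structure}, the groups \eqref{eq:groups}. They are isomorphic to $G/S_q$ for the admissible groups $G$ of Propositions~\ref{prop:cyclic} and \ref{prop:realize}, hence to $\pi_1(G\backslash X)$ by Proposition~\ref{prop:pi1}(i). As $q=(1,1,1,3,2b-1)$ has positive entries, Proposition~\ref{prop:curv} gives positively curved metrics invariant under $C_{U(5)}(G)$. In the noncyclic case the torus $T$ of \eqref{eq:torus}, of rank $3$, contains $S_q$ and centralizes $G$, so by Proposition~\ref{prop:pi1}(ii) it induces an effective isometric $T^2$-action. Finally, infinitely many $b$ satisfy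 \eqref{eq:b}, and $r=3(b+1)^2+1$ is strictly increasing in $b$. So by Proposition~\ref{prop:H6} the universal covers $X/S_q$, and with them the manifolds $M$, represent infinitely many homotopy types for each $\Gamma$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{Kennard}
``The Sphere Is The Simplest Example Of A Compact Manifold, And It Has Positive (Sectional) Curvature When Regarded As A Riemannian Manifold. It Is Therefore Natu'',
\texttt{http://math.ucsb.edu/\~{}kennard/ResearchStatement.pdf}.
\end{thebibliography}

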